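# A weight pulled back along a double cover of $\mathbf C^n$, and why no such weight exists on $\mathbf C$

## The map $(z,y)\mapsto(z,\,y^2-\sin z)$ and its weight

Consider the map
$$\Pi:\mathbf C^2\to\mathbf C^2,\qquad \Pi(z,y)=(z,t),\quad t=y^2-\sin z .$$
It is onto: given $(z,t)$, solve $y^2=t+\sin z$. Two points with the same image differ only by the sign of $y$. So $\Pi$ is a double cover, branched where $y=0$, and the involution $(z,y)\mapsto(z,-y)$ exchanges its sheets. Pull back the function $e^{-\frac12|\mathrm{Im}\,z|-\frac12|t|^2}$ along $\Pi$: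
$$v(z,y)=\exp\!\big(-\tfrac12|\mathrm{Im}\,z|-\tfrac12|y^2-\sin z|^2\big).$$

Every entire function on $\mathbf C^2$ is the sum of a part even in $y$ and a part odd in $y$. The even part is an entire function of $(z,y^2)$, hence of $(z,t)$; the odd part is $y$ times such a function. So
$$f=\alpha(z,t)+y\,\beta(z,t)\qquad(\alpha,\beta\ \text{entire}).$$
Look at how $v$ measures the two parts on the curve $t=0$, that is, on $y^2=\sin z$. There $v=e^{-\frac12|\mathrm{Im}\,z|}$. The even part is measured by $e^{-\frac12|\mathrm{Im}\,z|}|\alpha(z,0)|$, a weight which many entire functions respect, with room to decay. The odd part is measured by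
$$|\sin z|^{1/2}e^{-\frac12|\mathrm{Im}\,z|}\,|\beta(z,0)| ,$$
and away from the zeros of the sine the factor in front of $|\beta|$ lies between two positive constants. So $\beta(\cdot,0)$ is measured essentially by the weight $1$: it may be a nonzero constant, but if we ask the product to tend to $0$ at infinity, Liouville's theorem leaves only $\beta(\cdot,0)=0$.

This is what the construction is for. It gives a space of entire functions in which the functions "of size $o(1/v)$" reach, at every single point, the same height as the functions "of size $O(1/v)$", and yet the smaller class misses the whole odd half of the larger one. We now say precisely which question this decides.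

## Weighted spaces, associated weights, and biduality

Let $U$ be an open subset of $\mathbf C^n$.

**Definition 1.** A weight on $U$ is a bounded, strictly positive, continuous function $v:U\to\mathbf R$. The Banach space $\mathcal H_v(U)$ consists of all holomorphic $f$ on $U$ with $\|f\|_v:=\sup_U v|f|<\infty$. Its closed subspace $\mathcal H_{v_o}(U)$ consists of those $f$ for which $v|f|$ tends to $0$ at the boundary: for every $\epsilon>0$ there is a compact $K\subset U$ with $v|f|<\epsilon$ on $U\setminus K$. We write $E=\mathcal H_{v_o}(U)$, and $B_v$, $B_{v_o}$ for the closed unit balls of $\mathcal H_v(U)$ and $E$.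

When $U=\mathbf C^n$, "tends to the boundary" means "tends to infinity".

**Definition 2.** The associated weights are
$$\tilde v(z)=\frac1{\sup\{|f(z)|:f\in B_v\}},\qquad \tilde v_o(z)=\frac1{\sup\{|f(z)|:f\in B_{v_o}\}},\qquad \tfrac10=+\infty .$$

Since $v$ is bounded, constants lie in $\mathcal H_v(U)$, so $\tilde v$ is finite; $\tilde v_o(z)=+\infty$ exactly when every $f\in E$ vanishes at $z$. If $f\in B_v$ then $|f(z)|\le1/v(z)$, and $B_{v_o}\subset B_v$. Hence always
$$v\le\tilde v\le\tilde v_o. \tag{1}$$

**Definition 3.** Let $\tau_o$ be the compact-open topology. Let $\mathcal G_v(U)$ be the space of linear functionals on $\mathcal H_v(U)$ whose restriction to $B_v$ is $\tau_o$-continuous, with the norm of $\mathcal H_v(U)'$. Put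
$$\tilde R:\mathcal G_v(U)\to E',\quad \tilde R(\phi)=\phi|_E;\qquad \tilde\Phi:\mathcal H_v(U)\to\mathcal G_v(U)',\quad \tilde\Phi(f)(F)=F(f).$$

For example, each point evaluation $\delta_z$ is in $\mathcal G_v(U)$, and so is each finite linear combination of point evaluations. By Definition 2, $\|\delta_z\|=1/\tilde v(z)$ and $\|\tilde R(\delta_z)\|=1/\tilde v_o(z)$.

We quote two known facts (Bierstedt–Summers): $\tilde\Phi$ is always an isomorphism; and $\tilde R$ is an isometric isomorphism if and only if $B_{v_o}$ is $\tau_o$-dense in $B_v$. One says that $v$ gives a positive solution to the Biduality Problem if $\mathcal H_v(U)$ is, in this canonical way, isometrically the bidual of $\mathcal H_{v_o}(U)$. Concretely, this means that $\tilde R$ is an isometric isomorphism, or equivalently: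
$$B_{v_o}\ \text{is}\ \tau_o\text{-dense in}\ B_v .$$
In short we say that biduality holds for $v$. The density statement is all we shall use.

If biduality holds then $\tilde v=\tilde v_o$, because density in $\tau_o$ makes the two suprema in Definition 2 equal. The paper "The Biduality Problem and M-Ideals in Weighted Spaces of Holomorphic Functions" (https://www.heldermann-verlag.de/jca/jca18/jca1032_b.pdf) describes the converse as an open problem: for $U\subset\mathbf C^n$ open and $v$ a weight on $U$, does $\tilde v=\tilde v_o$ imply biduality?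

The answer is no in general: Theorem A gives, for each $n\ge2$, a weight on $\mathbf C^n$ for which the implication fails. Theorem B says that the implication is true on a large class of planar open sets. For $U=\mathbf C^n$ it holds exactly when $n=1$.

## Four weights worked by hand

**Example 1.** Let $U=\mathbf C^n$ and $v=e^{-|z|^2/2}$. If $f\in B_v$ and $0<r<1$, then $f_r(z)=f(rz)$ satisfies $v(z)|f_r(z)|\le e^{-(1-r^2)|z|^2/2}$, so $f_r\in B_{v_o}$, and $f_r\to f$ in $\tau_o$ as $r\to1$. Biduality holds. Moreover $f(z)=e^{z\cdot\bar z_0-\frac12|z_0|^2}$, with $z\cdot\bar z_0=\sum_jz_j\overline{z_{0,j}}$, satisfies $v(z)|f(z)|=e^{-\frac12|z-z_0|^2}$. So $f\in B_{v_o}$ and $|f(z_0)|=1/v(z_0)$. Hence $\tilde v_o\le v$, and by (1) $v=\tilde v=\tilde v_o$.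

**Example 2.** Let $U=\mathbf C$ and $v=1$. Then $\mathcal H_v$ is the constants and $E=\{0\}$; so $\tilde v=1$, $\tilde v_o=+\infty$, and biduality fails.

**Example 3.** Let $U=\mathbf C$ and $v=1/(1+|z|)$. By Liouville, $\mathcal H_v$ is the set of polynomials of degree at most $1$, and $E$ is the constants. Since $\|c\|_v=|c|$, we get $\tilde v_o=1$. If $|a|=|b|=1$ then $\|a+bz\|_v\le1$, and for given $z_0$ the phases can be chosen so that $|a+bz_0|=1+|z_0|$; so $\tilde v=v$. Biduality fails, and $\tilde v_o/\tilde v=1+|z|$ is not even bounded.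

For the last example, and for the main construction, let
$$S(\zeta)=\frac{\sin\zeta}\zeta=\frac12\int_{-1}^1e^{iu\zeta}\,du .$$
The integral gives $|S(\zeta)|\le e^{|\mathrm{Im}\,\zeta|}$, and $|\sin\zeta|\le\cosh(\mathrm{Im}\,\zeta)\le e^{|\mathrm{Im}\,\zeta|}$ gives the other half of
$$|S(\zeta)|\le e^{|\mathrm{Im}\,\zeta|}\min(1,1/|\zeta|),\qquad S(i\eta)=\frac{\sinh\eta}\eta\ge1\quad(\eta\in\mathbf R,\ S(0)=1). \tag{2}$$
So $S$ costs a little exponential growth in $|\mathrm{Im}\,\zeta|$ and pays with decay in every direction relative to that growth.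

**Example 4.** Let $U=\mathbf C$ and $v=e^{-\frac12|\mathrm{Im}\,z|}$. For $f\in B_v$ and $0<\epsilon<1$ put $f_\epsilon(z)=f((1-\epsilon)z)\,S(\epsilon z/2)$. By (2),
$$v|f_\epsilon|\le e^{(-\frac12+\frac{1-\epsilon}2+\frac\epsilon2)|\mathrm{Im}\,z|}\min\!\Big(1,\frac2{\epsilon|z|}\Big)=\min\!\Big(1,\frac2{\epsilon|z|}\Big).$$
So $f_\epsilon\in B_{v_o}$ and $f_\epsilon\to f$ in $\tau_o$: biduality holds.

The double cover glues Example 4 (in its even part) to Example 2 (in its odd part).

## One-point functionals do not control two-point functionals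

Here is the first thing one would try. Assume $\tilde v=\tilde v_o$ and fix $z_0\in U$. There are $f_j\in B_{v_o}$ with $|f_j(z_0)|\to1/\tilde v(z_0)$. The ball $B_v$ is $\tau_o$-compact: it is locally bounded because $v$ is bounded below on compact sets, so Montel's theorem applies, and it is $\tau_o$-closed. A limit point $h$ of $(f_j)$ lies in the $\tau_o$-closure of $B_{v_o}$ and satisfies $|h(z_0)|=1/\tilde v(z_0)$. So the closure of $B_{v_o}$ contains, for every point, a function which is extremal at that point. One hopes to get all of $B_v$ from this.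

To see where it stops, put the two conditions side by side. The hypothesis says $\|\tilde R(\delta_z)\|=\|\delta_z\|$ for each $z$. Biduality is equivalent to
$$\|\tilde R(\lambda)\|=\|\lambda\|\quad\text{for all finite combinations}\ \lambda=\sum c_j\delta_{z_j}.$$
Indeed, density of $B_{v_o}$ gives this at once. Conversely, let $\overline{B_{v_o}}$ be the $\tau_o$-closure; it is $\tau_o$-compact, hence compact and so closed for pointwise convergence. If $g\in B_v\setminus\overline{B_{v_o}}$, Hahn–Banach in $\mathbf C^U$ with the product topology, whose dual is the space of finite combinations of point evaluations, gives $\lambda$ with $|\lambda|\le1$ on $B_{v_o}$ and $|\lambda(g)|>1$, so the norms differ.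

So the hypothesis concerns combinations with one term, and the conclusion needs combinations with two or more. Nothing forces a function extremal at $z_0$ to have anything to do with a given $g$. If there is an involution preserving $v$, the extremal functions might all be invariant under it, and then a difference $\delta_a-\delta_{a'}$ over an orbit $\{a,a'\}$ could vanish on $E$ and not on $\mathcal H_v$. The weight of the first section does exactly this.

## The counterexample on $\mathbf C^n$ for $n\ge2$

**Theorem A.** Let $n\ge2$. Write points of $\mathbf C^n$ as $(z,y,\zeta)$ with $z,y\in\mathbf C$, $\zeta\in\mathbf C^{n-2}$ (no $\zeta$ if $n=2$), put $t=t(z,y)=y^2-\sin z$, and let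
$$v(z,y,\zeta)=\exp\!\big(-\tfrac12|\mathrm{Im}\,z|-\tfrac12|t|^2-\tfrac12|\zeta|^2\big).$$
Then $v$ is a weight on $U=\mathbf C^n$ and:

1. $v=\tilde v=\tilde v_o$ on $\mathbf C^n$.
2. Every $f\in\mathcal H_{v_o}(\mathbf C^n)$ satisfies $f(z,y,\zeta)=f(z,-y,\zeta)$, while $y\in\mathcal H_v(\mathbf C^n)$. Hence $B_{v_o}$ is not $\tau_o$-dense in $B_v$, and $v$ does not give a positive solution to the Biduality Problem.
3. $\ker\tilde R$ is infinite dimensional (in particular $\tilde R$ is not injective), and the $\tau_o$-closure of $B_{v_o}$ is exactly $\{f\in B_v:f\text{ even in }y\}$.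

The proof takes five steps.

**Step A1: what infinity looks like in the coordinates $(z,t,\zeta)$.** Clearly $v$ is continuous, strictly positive and at most $1$, so it is a weight. If $|z|+|t|+|\zeta|$ stays bounded, so does $|y|^2\le|t|+|\sin z|$. Therefore
$$(z,y,\zeta)\to\infty\ \text{in}\ \mathbf C^n\quad\Longrightarrow\quad|z|+|t|+|\zeta|\to\infty. \tag{3}$$
Consequently, a product of three functions, one of $|z|$, one of $t$, one of $\zeta$, each bounded by $1$ and each tending to $0$ at infinity in its own variable, tends to $0$ at infinity in $\mathbf C^n$.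

**Step A2: extremal functions in $E$ at every point (part 1).** The aim is $\tilde v_o\le v$. Fix $(z_0,y_0,\zeta_0)$, with $z_0=x_0+i\eta_0$ and $t_0=y_0^2-\sin z_0$. Let $s=1$ if $\eta_0\ge0$ and $s=-1$ otherwise, let $0<\epsilon<\frac12$, and put
$$f_\epsilon=e^{-is(\frac12-\epsilon)(z-x_0)}\,S(\epsilon(z-x_0))\,e^{t\bar t_0-\frac12|t_0|^2}\,e^{\zeta\cdot\bar\zeta_0-\frac12|\zeta_0|^2},$$
which is entire on $\mathbf C^n$ because $t=y^2-\sin z$ is. We estimate the factors. The first has modulus $e^{s(\frac12-\epsilon)\mathrm{Im}\,z}\le e^{(\frac12-\epsilon)|\mathrm{Im}\,z|}$. The second is handled by (2). For the third,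
$$\big|e^{t\bar t_0-\frac12|t_0|^2}\big|\,e^{-\frac12|t|^2}=e^{\mathrm{Re}(t\bar t_0)-\frac12|t_0|^2-\frac12|t|^2}=e^{-\frac12|t-t_0|^2},$$
and the same holds for $\zeta$. Together,
$$v|f_\epsilon|\le e^{(-\frac12+\frac12-\epsilon+\epsilon)|\mathrm{Im}\,z|}\min\!\Big(1,\frac1{\epsilon|z-x_0|}\Big)e^{-\frac12|t-t_0|^2-\frac12|\zeta-\zeta_0|^2}.$$
The exponent of the first factor is $0$. So the right side is at most $1$, and by (3) it tends to $0$ at infinity. Thus $f_\epsilon\in B_{v_o}$. At the chosen point, by (2),
$$|f_\epsilon(z_0,y_0,\zeta_0)|=e^{(\frac12-\epsilon)|\eta_0|}\,S(i\epsilon\eta_0)\,e^{\frac12|t_0|^2+\frac12|\zeta_0|^2}\ge\frac{e^{-\epsilon|\eta_0|}}{v(z_0,y_0,\zeta_0)} .$$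
Let $\epsilon\to0$: $\tilde v_o\le v$ at this point. With (1), $v=\tilde v=\tilde v_o$. Note that all the functions $f_\epsilon$ are even in $y$.

**Step A3: the function $y$ belongs to $\mathcal H_v$.** We have $|y|^2\le|t|+|\sin z|\le|t|+e^{|\mathrm{Im}\,z|}$, so $|y|\le|t|^{1/2}+e^{\frac12|\mathrm{Im}\,z|}$ and
$$v|y|\le|t|^{1/2}e^{-\frac12|t|^2}+1\le2. \tag{4}$$
Here $x^{1/2}\le e^{x^2/2}$ for $x\ge0$: it is clear for $x\le1$, and for $x>1$ we have $x^{1/2}\le x\le\frac12(1+x^2)\le e^{x^2/2}$. So $y/2\in B_v$.

**Step A4: every function in $E$ is even in $y$ (part 2).** Let $f\in E$. Since $v$ is invariant under $y\mapsto-y$, the odd part $f_-=\frac12\big(f(z,y,\zeta)-f(z,-y,\zeta)\big)$ is in $E$. Only odd powers of $y$ occur in its power series, so $f_-=y\,G(z,y^2,\zeta)$ with $G$ entire. Substituting $y^2=t+\sin z$,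
$$f_-=y\,\beta(z,t,\zeta),\qquad\beta(z,t,\zeta)=G(z,t+\sin z,\zeta)\ \text{entire in}\ (z,t,\zeta)\in\mathbf C^n .$$
We must show $\beta=0$. For this we need contours on which $|y|$ is as large as $e^{\frac12|\mathrm{Im}\,z|}$, up to a constant. Let $T_N$, $N\ge0$, be the square $\{|\mathrm{Re}\,z|,|\mathrm{Im}\,z|\le(N+\frac12)\pi\}$, and recall $|\sin(x+i\eta)|^2=\sin^2x+\sinh^2\eta$. On the vertical sides $\sin^2x=1$, so $|\sin z|=\cosh\eta\ge\frac12e^{|\eta|}$. On the horizontal sides $|\eta|\ge\pi/2$, so
$$|\sin z|\ge\sinh|\eta|=\tfrac12e^{|\eta|}(1-e^{-2|\eta|})\ge\tfrac12e^{|\eta|}(1-e^{-\pi})\ge\tfrac14e^{|\eta|}.$$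

Fix $\zeta$ and a number $t_0$ with $|t_0|\le\frac18$. Then on $\partial T_N$
$$|t_0+\sin z|\ge\tfrac14e^{|\mathrm{Im}\,z|}-\tfrac18\ge\tfrac18e^{|\mathrm{Im}\,z|}. \tag{5}$$
For $z\in\partial T_N$ choose $y$ with $y^2=t_0+\sin z$, so that $t(z,y)=t_0$. At the point $(z,y,\zeta)$, by (5),
$$v|f_-|=|t_0+\sin z|^{1/2}e^{-\frac12|\mathrm{Im}\,z|}\,e^{-\frac12|t_0|^2-\frac12|\zeta|^2}\,|\beta(z,t_0,\zeta)|\ge8^{-1/2}e^{-\frac1{128}-\frac12|\zeta|^2}\,|\beta(z,t_0,\zeta)| .$$
Since $f_-\in E$ and $|z|\ge(N+\frac12)\pi$ on $\partial T_N$, the left side tends to $0$ uniformly on $\partial T_N$ as $N\to\infty$. Hence $\max_{\partial T_N}|\beta(\cdot,t_0,\zeta)|\to0$. Any given $z$ lies in $T_N$ for all large $N$, so by the maximum principle $\beta(z,t_0,\zeta)=0$. Thus $\beta=0$ whenever $|t_0|\le\frac18$, and $\beta\equiv0$ by the identity theorem. So $f_-=0$ and $f$ is even in $y$.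

A $\tau_o$-limit of functions even in $y$ is even in $y$, and $y/2\in B_v$ is not even. So $B_{v_o}$ is not $\tau_o$-dense in $B_v$. This proves part 2.

**Step A5: the kernel of $\tilde R$ and the closure of $B_{v_o}$ (part 3).** For $w\in\mathbf C\setminus\{0\}$ the two-point functional $\phi_w=\delta_{(0,w,0)}-\delta_{(0,-w,0)}$ lies in $\mathcal G_v(\mathbf C^n)$, and $\tilde R(\phi_w)=0$ by part 2. For a polynomial $p$, the estimate in Step A3 gives $v|y\,p(t)|\le(|t|^{1/2}+1)|p(t)|e^{-\frac12|t|^2}$, which is bounded, so $y\,p(t)\in\mathcal H_v$. At $(0,\pm w,0)$ we have $t=w^2$, so $\phi_w(y\,p(t))=2w\,p(w^2)$. If $w_1,w_2,\dots$ are nonzero with distinct squares, then for each $m$ and each $j\le m$ there is a polynomial $p$ with $p(w_j^2)=1$ and $p(w_i^2)=0$ for $i\le m$, $i\ne j$. So the $\phi_{w_j}$ are linearly independent elements of $\ker\tilde R$.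

The closure of $B_{v_o}$ consists of functions in $B_v$ that are even in $y$. Conversely let $f\in B_v$ be even in $y$. As in Step A4, $f=\alpha(z,t,\zeta)$ with $\alpha$ entire. Every $(z,t,\zeta)\in\mathbf C^n$ is attained, so $\|f\|_v\le1$ says
$$|\alpha(z,t,\zeta)|\le e^{\frac12(|\mathrm{Im}\,z|+|t|^2+|\zeta|^2)}\quad\text{for all}\ (z,t,\zeta)\in\mathbf C^n .$$
Now treat $z$ as in Example 4 and $(t,\zeta)$ as in Example 1: for $0<\epsilon<1$ put $f_\epsilon=\alpha\big((1-\epsilon)z,(1-\epsilon)t,(1-\epsilon)\zeta\big)\,S(\epsilon z/2)$ with $t=y^2-\sin z$. The exponents of $|\mathrm{Im}\,z|$ add to $-\frac12+\frac{1-\epsilon}2+\frac\epsilon2=0$, and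
$$v|f_\epsilon|\le\min\!\Big(1,\frac2{\epsilon|z|}\Big)e^{-\frac12(1-(1-\epsilon)^2)(|t|^2+|\zeta|^2)} .$$
By (3), $f_\epsilon\in B_{v_o}$; and $f_\epsilon\to f$ in $\tau_o$ as $\epsilon\to0$. This completes the proof of Theorem A. $\qquad\blacksquare$

**Remark.** One can see directly why the dilation in Step A5 does not rescue the odd function $y$. In $\mathbf C^2$, dilating $(z,t)$ would replace $y=\sqrt{t+\sin z}$ by a square root of $u=(1-\epsilon)(y^2-\sin z)+\sin((1-\epsilon)z)$. The zero set of $u$ contains points with $y\neq0$: take $z$ with $\sin z\ne\sin((1-\epsilon)z)/(1-\epsilon)$ and solve for $y$. There $\partial u/\partial y=2(1-\epsilon)y\ne0$, so $u$ vanishes to first order and has no holomorphic square root. The dilation of the base does not lift to the cover.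

## Planar sets whose complement is locally fat or isolated

In one variable there is a positive result for the following sets.

**Definition 4.** An open $U\subset\mathbf C$, with $Q=\mathbf C\setminus U$, is admissible if each $p\in Q$ satisfies one of: (a) $p$ is an isolated point of $Q$; (b) there is $R>0$ such that every connected component of $Q$ meeting the disc $D(p,R)$ has diameter $\ge R$ (possibly $\infty$).

The plane ($Q=\emptyset$) and $\mathbf C$ minus a closed discrete set are admissible. The set with $Q=\{0\}\cup\{1/j:j\ge1\}$ is not: $0$ is not isolated, and all components of $Q$ are points. For further examples, and for the proof below, we need a topological fact, the boundary bumping theorem (Nadler, *Continuum Theory*, Thm 5.4). A continuum here is a nonempty compact connected Hausdorff space.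

**Lemma 1 (boundary bumping).** Let $X$ be a continuum, $V\subsetneq X$ open, $q\in V$, and let $L$ be the component of $\overline V$ containing $q$. Then $L$ meets $\overline V\setminus V$.

*Proof.* In the compact Hausdorff space $\overline V$, the component $L$ is the intersection of the clopen subsets of $\overline V$ containing $q$. If $L$ misses the compact set $\overline V\setminus V$, then by compactness a finite intersection $W$ of such clopen sets misses it too. So $W\subset V$. Then $W$ is closed in $X$; it is open in $\overline V$, hence in $V$, hence in $X$. It contains $q$ and is not $X$, contradicting connectedness. $\blacksquare$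

**Every finitely connected domain is admissible.** Let $\hat{\mathbf C}\setminus U$ have finitely many components: $K_\infty\ni\infty$ and bounded ones $K_1,\dots,K_m$. Each $K_j$ is a component of $Q$, at positive distance from the rest of $Q$. If $K_j$ is a point, it is an isolated point of $Q$. If not, then for $p\in K_j$ the choice of $R$ as the smaller of $\operatorname{diam}K_j$ and the distance from $K_j$ to the rest of $Q$ (or just $\operatorname{diam}K_j$ if nothing remains) gives (b). For $p\in K_\infty\setminus\{\infty\}$ take $R$ smaller than the distance from $p$ to the $K_j$. The components of $Q$ meeting $D(p,R)$ are then components $Y$ of $K_\infty\setminus\{\infty\}$, and these are unbounded: if $Y\subset D(0,\rho)$ and $q\in Y$, apply Lemma 1 with $X=K_\infty$ and $V=K_\infty\cap D(0,\rho)$. It gives a connected subset of $K_\infty\setminus\{\infty\}$ which contains $q$ and meets the circle $|z|=\rho$. This set must lie in $Y$, a contradiction.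

**Theorem B.** Let $U\subset\mathbf C$ be admissible and $v$ a weight on $U$. The following are equivalent:

- (i) $v$ gives a positive solution to the Biduality Problem;
- (ii) $\tilde v=\tilde v_o$;
- (iii) $\tilde v_o\le C\tilde v$ for some constant $C$.

**Corollary.** For $U=\mathbf C^n$: the implication "$\tilde v=\tilde v_o\Rightarrow$ biduality" holds for all weights if and only if $n=1$.

The Corollary follows from the two theorems: for $n=1$ apply Theorem B with $Q=\emptyset$; for $n\ge2$ apply Theorem A. For planar open sets that are not admissible nothing is claimed here.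

In Theorem B, (i)$\Rightarrow$(ii) was noted after Definition 3, and (ii)$\Rightarrow$(iii) is trivial. What remains is (iii)$\Rightarrow$(i); the next three sections prove it. From now on assume (iii); in particular $\tilde v_o<\infty$ everywhere on $U$.

## Annihilating measures and the quotient $k=\mathcal C_f/f$

By duality, density will become a statement about measures $\mu$: if $\int vf\,d\mu=0$ for all $f\in E$, then $\int vg\,d\mu=0$ for all $g\in\mathcal H_v(U)$. The obstacle is the one met above. For each point $a$, (iii) gives some $f\in B_{v_o}$ that is large at $a$, but $f$ depends on $a$ and has no relation to $g$. What gets past it is a fact of one variable: a function vanishing at $a$ is divisible by $z-a$. (In two variables, $y$ vanishes at the origin and is not divisible by $z$.) Division will show that the Cauchy transform $\mathcal C_f(a)$ of $vf\mu$ has the form $k(a)f(a)$ with $k(a)$ the same for all $f\in E$. Then at each $a$ one may bound $k(a)$ with the best $f$ for that $a$, and afterwards multiply by $g(a)$.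

**Step B0: reduction to measures.** Suppose $g\in B_v$ is not in the $\tau_o$-closure of the absolutely convex set $B_{v_o}$. By Hahn–Banach in $C(U)$ with the compact-open topology, there is a compactly supported complex measure $\sigma$ on $U$ with $|\int f\,d\sigma|\le1$ for $f\in B_{v_o}$ and $|\int g\,d\sigma|>1$. The map $f\mapsto vf$ embeds $E$ isometrically in $C_0(U)$, and on its image $vf\mapsto\int f\,d\sigma$ is a functional of norm $\le1$. Extend it by Hahn–Banach and represent it by Riesz: there is a complex measure $\nu$ on $U$ with $\|\nu\|\le1$ and $\int f\,d\sigma=\int vf\,d\nu$ for $f\in E$. Put $\mu=v^{-1}\sigma-\nu$; it is finite, since $v^{-1}$ is bounded on the support of $\sigma$. Then $\int vf\,d\mu=0$ for $f\in E$, and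
$$\Big|\int vg\,d\mu\Big|\ge\Big|\int g\,d\sigma\Big|-\|g\|_v\|\nu\|>1-1=0 .$$
So it suffices to prove the following claim.
$$\begin{gathered}\text{If }\mu\text{ is a finite complex measure on }U\text{ with }\textstyle\int vf\,d\mu=0\text{ for all }f\in E,\\ \text{then }\textstyle\int vg\,d\mu=0\text{ for all }g\in\mathcal H_v(U).\end{gathered} \tag{6}$$
Fix such $\mu$ and $g$ for the rest of the proof. Let $dA$ be area measure and $\bar\partial=\partial/\partial\bar z$.

**Step B1: Cauchy transforms.** This step sets up the tool. Let $P(a)=\int\frac{d|\mu|(z)}{|z-a|}$ for $a\in\mathbf C$. For all $z,b$ and $\rho>0$,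
$$\int_{D(b,\rho)}\frac{dA(a)}{|z-a|}\le2\pi\rho,\qquad\text{hence}\qquad\int_{D(b,\rho)}P\,dA\le2\pi\rho\|\mu\|. \tag{7}$$
The first inequality is an equality if $b=z$. Otherwise compare $D(b,\rho)\setminus D(z,\rho)$ with $D(z,\rho)\setminus D(b,\rho)$: they have equal area, and $1/|z-a|$ is at most $1/\rho$ on the former and at least $1/\rho$ on the latter. The second inequality is Tonelli. So $P\in L^1_{loc}(\mathbf C)$ and $P<\infty$ a.e.

For $h\in\mathcal H_v(U)$ and $P(a)<\infty$ let $\mathcal C_h(a)=\int\frac{v(z)h(z)}{z-a}\,d\mu(z)$. Then $|\mathcal C_h|\le\|h\|_vP$. For $\psi\in C_c^\infty(\mathbf C)$ the Cauchy–Pompeiu formula reads $\psi(z)=\frac1\pi\int\frac{\bar\partial\psi(a)}{z-a}\,dA(a)$; by Fubini, justified by (7),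
$$\int\mathcal C_h\,\bar\partial\psi\,dA=\pi\int\psi\,vh\,d\mu,\qquad\text{i.e.}\qquad\bar\partial\mathcal C_h=-\pi\,vh\mu\ \text{ on }\mathbf C. \tag{8}$$

**Step B2: the function $k$.** The aim is the quotient independent of $f$. Let $a\in U$ with $P(a)<\infty$, and let $f_1,f_2\in E$. The function
$$z\mapsto\frac{f_2(a)f_1(z)-f_1(a)f_2(z)}{z-a}$$
is holomorphic on $U$, since the numerator vanishes at $a$. It is in $E$: on a compact disc in $U$ centered at $a$ it is bounded, and off that disc $|z-a|$ is bounded below while the numerator is in $E$. Since $P(a)<\infty$ forces $|\mu|(\{a\})=0$, integration against $v\mu$ may be split, and the hypothesis on $\mu$ gives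
$$f_2(a)\,\mathcal C_{f_1}(a)=f_1(a)\,\mathcal C_{f_2}(a).$$
Since $\tilde v_o(a)<\infty$, some $f_2\in E$ has $f_2(a)\ne0$. Put $k(a)=\mathcal C_{f_2}(a)/f_2(a)$. Then
$$\mathcal C_f(a)=k(a)f(a)\quad\text{for all}\ f\in E. \tag{9}$$
Define $K_g=kg$ a.e. on $U$ and $K_g=0$ on $Q$. Near any point of $U$ we can fix one $f\in E$ without zeros there, and $k=\mathcal C_f/f$; so $K_g$ is measurable.

**Step B3: the bound principle.** This is the only place where (iii) is used quantitatively. Let $a\in U$ with $P(a)<\infty$, and suppose $|\mathcal C_f(a)|\le\|f\|_v\,\Theta(a)$ for all $f\in E$. By (9), $|k(a)||f(a)|\le\Theta(a)$ for $f\in B_{v_o}$. Taking the supremum over $f$, $|k(a)|\le\tilde v_o(a)\Theta(a)\le C\tilde v(a)\Theta(a)$. Since $\tilde v(a)|g(a)|\le\|g\|_v$,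
$$|K_g(a)|\le C\|g\|_v\,\Theta(a). \tag{10}$$
With $\Theta=P$ we get $|K_g|\le C\|g\|_vP$ a.e., so $K_g\in L^1_{loc}(\mathbf C)$. Moreover, near a point of $U$ where $f\in E$ has no zeros, $K_g=\mathcal C_f\cdot(g/f)$ a.e. with $g/f$ holomorphic. So by (8), $\bar\partial K_g=-\pi\,(g/f)\,vf\mu=-\pi\,vg\mu$ there, and hence
$$\bar\partial K_g=-\pi\,vg\mu\quad\text{on}\ U. \tag{11}$$

We have now two functions, $K_g$ and $\mathcal C_g$, with the same $\bar\partial$ on $U$. If they have the same $\bar\partial$ on all of $\mathbf C$, Liouville will make them equal. For $U=\mathbf C$ the two are the same statement, and the reader may pass to the last section at once. In general one must show that $\bar\partial K_g$ has no extra mass on $Q$.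

## No mass of $\bar\partial K_g$ on the complement

**Step B4: what has to be shown.** The goal is
$$\bar\partial K_g=-\pi\,vg\mu\quad\text{on}\ \mathbf C. \tag{12}$$
By (11) and a partition of unity it suffices to find for each $p\in Q$ a disc $D\ni p$ with $\int K_g\bar\partial\psi\,dA=\pi\int\psi\,vg\,d\mu$ for all $\psi\in C_c^\infty(D)$. Let $\chi_n$ be Lipschitz functions with $0\le\chi_n\le1$, $\chi_n\to1$ pointwise on $U$, and $\chi_n\psi$ compactly supported in $U$. Then (11) may be tested on $\chi_n\psi$: mollifications of $\chi_n\psi$ are smooth, supported in a fixed compact subset of $U$, and converge uniformly to $\chi_n\psi$; their $\bar\partial$-derivatives are uniformly bounded and converge a.e.; and $K_g\in L^1_{loc}$. So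
$$\int K_g\,\chi_n\,\bar\partial\psi\,dA+\int K_g\,\psi\,\bar\partial\chi_n\,dA=\pi\int\chi_n\psi\,vg\,d\mu .$$
As $n\to\infty$, dominated convergence treats the first term (recall $K_g=0$ on $Q$) and the right side (recall that $\mu$ lives on $U$). So it suffices that
$$\int_D|K_g|\,|\bar\partial\chi_n|\,dA\to0. \tag{13}$$

**Step B5: isolated points.** Let $p$ be as in (a) and let $D$ be a disc centered at $p$ with $Q\cap D=\{p\}$. The cutoff at distance $1/n$ works because its transition ring has very small area. Take $\chi_n(a)=\min(1,\max(0,n|a-p|-1))$. It vanishes for $|a-p|\le1/n$, and $|\bar\partial\chi_n|\le n$, supported in $|a-p|\le2/n$. Since $|K_g|\le C\|g\|_vP$,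
$$\int_D|K_g||\bar\partial\chi_n|\,dA\le C\|g\|_v\int J_n\,d|\mu|,\qquad J_n(z)=n\int_{|a-p|<2/n}\frac{dA(a)}{|z-a|}\le4\pi$$
by (7). For fixed $z\ne p$ and $n>4/|z-p|$ we have $|z-a|\ge\frac12|z-p|$ in the integral, so $J_n(z)\le n\cdot\frac{4\pi}{n^2}\cdot\frac2{|z-p|}\to0$. As $\mu$ does not charge $p$, dominated convergence gives (13).

**Why the bound by $P$ is not enough in case (b).** Let $d(a)=\operatorname{dist}(a,Q)$, and let $\chi_n$ rise from $0$ to $1$ between $d=2^{-2n}$ and $d=2^{-n}$, linearly in $\log d$, so that $|\bar\partial\chi_n|$ is comparable to $\frac1{n\,d}$. For the upper half-plane and fixed $z\in U$, the integral $\frac1n\int\frac{dA(a)}{d(a)|z-a|}$ over $\{2^{-2n}<d<2^{-n}\}\cap D$ is bounded below by a positive constant times $\frac1n\int_{2^{-2n}}^{2^{-n}}\frac{d\eta}\eta=\ln2$. It does not tend to $0$. We need a gain of a factor like $d(a)/|z-a|$ for $z$ far from $a$. The annihilation of $E$ provides it: we may subtract from $\frac1{z-a}$ any bounded holomorphic function on $U$, and if $Q$ contains a continuum of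 size $d(a)$ near $a$, there is one that cancels $\frac1{z-a}$ to first order at infinity.

**Step B6: a continuum near $a$ and its Riemann map.** Let $p$ be as in (b), $D=D(p,R/4)$, and let $a\in U\cap D$ with $P(a)<\infty$. Put $\rho=d(a)$ and choose $q\in Q$ with $|a-q|=\rho$. As $p\in Q$, $\rho\le|a-p|<R/4$, and so $|q-p|<R/2$, that is, $q\in D(p,R)$. Let $Q_q$ be the component of $Q$ containing $q$; its diameter is $\ge R>2\rho$, so $Q_q\not\subset\overline D(q,\rho)$. Let $X=Q_q$ if $Q_q$ is bounded and $X=Q_q\cup\{\infty\}$, the closure of $Q_q$ in $\hat{\mathbf C}$, if it is unbounded; this is a continuum. Lemma 1 with $V=X\cap D(q,\rho)$ gives a continuum $L\subset Q\cap\overline D(q,\rho)$ which contains $q$ and meets $\partial D(q,\rho)$. So $\operatorname{diam}L\ge\rho$.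

Let $\Omega$ be the component of $\hat{\mathbf C}\setminus L$ containing $\infty$. It is simply connected, since $L$ is connected. Let $r:\Omega\to\{|w|<1\}$ be the Riemann map with $r(\infty)=0$ and $\gamma=\lim_{z\to\infty}z\,r(z)>0$, and put $r=0$ on the other components of $\hat{\mathbf C}\setminus L$. Then $r$ is holomorphic on $\mathbf C\setminus L\supset U$ and $|r|\le1$. We need three estimates.

First, $\gamma\ge\frac14\operatorname{diam}L\ge\rho/4$. This is the classical capacity estimate for continua (see e.g. Pommerenke, *Boundary Behaviour of Conformal Maps*); here is a derivation from Koebe's quarter theorem. Let $F=r^{-1}$ on the unit disc, so $F(w)=\gamma/w+O(1)$ at $0$. For $e\in L$ the function $h=\gamma/(F-e)$ is holomorphic and injective on the unit disc, with $h(0)=0$ and $h'(0)=1$. For $e'\in L$, $e'\ne e$, $F$ omits $e'$, so $h$ omits $\gamma/(e'-e)$. By Koebe, $\gamma/|e'-e|\ge\frac14$.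

Second, $\gamma\le\rho$. On $|z-q|>\rho$, which lies in $\Omega$, the function $(z-q)r(z)$ is holomorphic, also at $\infty$, where its value is $\gamma$. Its upper limits at the circle $|z-q|=\rho$ are at most $\rho$ in modulus. Apply the maximum principle.

Third, let $s=r-\frac\gamma{z-q}$. On $|z-q|>\rho$ we have $|s|\le1+\gamma/\rho\le2$. Both terms are $\gamma/z+O(1/z^2)$ at $\infty$, so $(z-q)^2s(z)$ is holomorphic there. The maximum principle for this function gives
$$|s(z)|\le\frac{2\rho^2}{|z-q|^2}\qquad(|z-q|>\rho).$$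

**Step B7: the improved bound for $K_g$.** For $f\in E$ we have $rf\in E$, so $\int vrf\,d\mu=0$ and
$$\mathcal C_f(a)=\int vf\Big[\frac1{z-a}-\frac{r(z)}\gamma\Big]d\mu(z).$$
We bound the bracket. If $|z-a|\le4\rho$, then $\frac1\rho\le\frac4{|z-a|}$ and
$$|[\,\cdot\,]|\le\frac1{|z-a|}+\frac1\gamma\le\frac1{|z-a|}+\frac4\rho\le\frac{17}{|z-a|}.$$
If $|z-a|>4\rho$, then $|z-q|\ge|z-a|-\rho\ge\frac34|z-a|>\rho$. Write $\frac r\gamma=\frac1{z-q}+\frac s\gamma$; since $|a-q|=\rho$ and $\frac1\gamma\le\frac4\rho$,
$$|[\,\cdot\,]|\le\frac\rho{|z-a||z-q|}+\frac{8\rho}{|z-q|^2}\le\Big(\frac43+\frac{128}9\Big)\frac\rho{|z-a|^2}\le\frac{17\rho}{|z-a|^2}.$$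
Put $\kappa(a,z)=\min\big(\frac1{|z-a|},\frac{d(a)}{|z-a|^2}\big)$. In the first case $\frac1{|z-a|}\le4\kappa(a,z)$; in the second $\frac\rho{|z-a|^2}=\kappa(a,z)$. So $|\mathcal C_f(a)|\le\|f\|_v\cdot68\int\kappa(a,z)\,d|\mu|(z)$ for all $f\in E$, and by (10)
$$|K_g(a)|\le68\,C\|g\|_v\int\kappa(a,z)\,d|\mu|(z)\quad\text{for a.e.}\ a\in U\cap D. \tag{14}$$

**Step B8: the logarithmic cutoff.** We now prove (13) in case (b). Let $\chi_n=1$ where $d\ge2^{-n}$, $\chi_n=0$ where $d\le2^{-2n}$, and $\chi_n=\big(2n-\log_2\frac1d\big)/n$ in between. Since $d$ is $1$-Lipschitz, $\chi_n$ is Lipschitz, and $\chi_n\psi$ is compactly supported in $U$ for $\psi\in C_c^\infty(D)$. On $\Sigma_n=\{2^{-2n}<d<2^{-n}\}$ we have $|\bar\partial\chi_n|=\frac12|\nabla\chi_n|\le\frac1{2\ln2}\cdot\frac1{n\,d}\le\frac2{n\,d}$ a.e.; elsewhere $\chi_n$ takes only the values $0$ and $1$, so $\bar\partial\chi_n=0$ a.e. there. By (14) and Tonelli,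
$$\int_D|K_g||\bar\partial\chi_n|\,dA\le136\,C\|g\|_v\int I_n\,d|\mu|,\qquad I_n(z)=\int_{\Sigma_n\cap D}\frac{\kappa(a,z)}{n\,d(a)}\,dA(a).$$

We show that $I_n$ is bounded uniformly in $n$ and $z$. Write $|D|$ for the area of $D$. On the part $|z-a|\ge d(a)$ the integrand is $\frac1{n|z-a|^2}$, and $|z-a|\ge2^{-2n}$ there; this part contributes at most
$$\frac1n\int_{2^{-2n}\le|z-a|\le1}\frac{dA(a)}{|z-a|^2}+\frac{|D|}n=\frac1n\cdot2\pi\cdot2n\ln2+\frac{|D|}n=4\pi\ln2+\frac{|D|}n .$$
The factor $\frac1n$ of the logarithmic cutoff is what absorbs the logarithm here. On the part $|z-a|<d(a)$ the integrand is $\frac1{n\,d(a)|z-a|}$. Split by $2^{-j-1}\le d(a)\le2^{-j}$, $n\le j\le2n-1$. In the $j$-th piece $\frac1{d(a)}\le2^{j+1}$ and $|z-a|<2^{-j}$, so by (7) it contributes at most $\frac{2^{j+1}}n\cdot2\pi2^{-j}=\frac{4\pi}n$. The $n$ pieces give at most $4\pi$.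

Finally, $I_n(z)\to0$ for each fixed $z\in U$. If $2^{-n}<d(z)/2$ and $a\in\Sigma_n$, then $|z-a|\ge d(z)-d(a)\ge d(z)/2>d(a)$. So the integrand is $\frac1{n|z-a|^2}\le\frac4{n\,d(z)^2}$ and $I_n(z)\le\frac1n|D|\frac4{d(z)^2}\to0$. Since $\mu$ is a finite measure on $U$, dominated convergence gives $\int I_n\,d|\mu|\to0$, hence (13). This proves (12).

## Liouville and the total mass of $vg\mu$

**Step B9: $K_g=\mathcal C_g$ a.e.** Let $H=K_g-\mathcal C_g\in L^1_{loc}(\mathbf C)$. By (12) and (8), $\bar\partial H=0$ on $\mathbf C$, so by Weyl's lemma $H$ is a.e. equal to an entire function. Also $|H|\le(C+1)\|g\|_vP$ a.e. The mean value property and (7) give, for every $b$ and $\rho$,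
$$|H(b)|\le\frac1{\pi\rho^2}\int_{D(b,\rho)}|H|\,dA\le\frac{2(C+1)\|g\|_v\|\mu\|}\rho .$$
Let $\rho\to\infty$: $H=0$.

**Step B10: $m:=\int vg\,d\mu=0$.** The number $m$ can be read from $\mathcal C_g$ near infinity, where $a\,\mathcal C_g(a)$ should be close to $-m$. We show that it is also close to $0$, on average.

For $f\in E$ we have $\int vf\,d\mu=0$, so for $P(a)<\infty$
$$a\,\mathcal C_f(a)=\int vf\Big(\frac a{z-a}+1\Big)d\mu=\int vf\,\frac z{z-a}\,d\mu .$$
For $a\in U$, $a\ne0$, apply (10) with $\Theta(a)=|a|^{-1}\int\frac{|z|}{|z-a|}\,d|\mu|(z)$, which is finite because $\frac{|z|}{|z-a|}\le1+\frac{|a|}{|z-a|}$. With Step B9,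
$$|a\,\mathcal C_g(a)|=|a\,K_g(a)|\le C\|g\|_v\int\frac{|z|}{|z-a|}\,d|\mu|(z)\quad\text{for a.e.}\ a\in\mathbf C; \tag{15}$$
for $a\in Q$ this is trivial, since $K_g=0$ there. On the other hand, the same algebra for $g$ leaves $m$ behind:
$$|a\,\mathcal C_g(a)+m|=\Big|\int vg\,\frac z{z-a}\,d\mu\Big|\le\|g\|_v\int\frac{|z|}{|z-a|}\,d|\mu|(z)\quad\text{for a.e.}\ a. \tag{16}$$

Average both over the annulus $A_\rho=\{\rho<|a|<2\rho\}$, of area $|A_\rho|=3\pi\rho^2$. Put $M_\rho(z)=\frac1{|A_\rho|}\int_{A_\rho}\frac{|z|}{|z-a|}\,dA(a)$. If $|z|\le4\rho$, then by (7) on $D(0,2\rho)\supset A_\rho$, $M_\rho(z)\le\frac{4\rho\cdot4\pi\rho}{3\pi\rho^2}=\frac{16}3$. If $|z|>4\rho$, then $|z-a|\ge|z|-2\rho\ge\frac12|z|$ and $M_\rho(z)\le2$. For fixed $z$ and $\rho>2|z|$ we have $|z-a|\ge\rho-|z|\ge\rho/2$, so $M_\rho(z)\le2|z|/\rho\to0$ as $\rho\to\infty$. By dominated convergence $\int M_\rho\,d|\mu|\to0$. So by (15) and (16) the averages over $A_\rho$ of $|a\,\mathcal C_g(a)|$ and of $|a\,\mathcal C_g(a)+m|$ both tend to $0$. Since $|m|$ is at most the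 sum of these two averages, $m=0$.

This proves (6), hence (iii)$\Rightarrow$(i), and with it Theorem B and the Corollary. $\qquad\blacksquare$
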